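# Bipartite graphs on which bounded vertex weightings always collide

## Weightings, potentials, and two facts about $\mathbb Z_d$

All graphs are finite and simple; they may be disconnected and may have isolated vertices. Let $G=(V,E)$ be a graph. We write $N(v)$ for the open neighborhood of a vertex $v$ (the set of vertices adjacent to $v$, not including $v$), $\chi(G)$ for the chromatic number, $\Delta(G)$ for the maximum degree, and $[k]=\{1,\dots,k\}$.

**Definition (weighting and potential).** A weighting of $G$ is a function $c$ from $V$ to the positive integers. Its potential is the function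
$$q_v=\sum_{u\in N(v)}c(u)\qquad(v\in V).$$
For a set $R$ of vertices, $c(R)=\sum_{v\in R}c(v)$; thus $q_v=c(N(v))$. We also write $q(v)$ for $q_v$.

Example. On the path with vertices $v_1,v_2,v_3,v_4$ in this order, give $v_1$ weight $2$ and the others weight $1$. Then $q=(1,3,2,1)$. The weight of $v$ does not enter $q_v$; it enters only the potentials of its neighbors.

**Definition (proper potential, collision).** A function $q:V\to\mathbb Z$ is a proper coloring of $G$ if $q_u\ne q_v$ for every edge $uv$. A collision of a weighting $c$ is an edge $uv$ with $q_u=q_v$. So the potential is proper exactly when there is no collision.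

Example. On the same path, the weights $(2,1,1,1)$ give the proper potential $(1,3,2,1)$. The all-ones weighting gives $(1,2,2,1)$, and the edge $v_2v_3$ is a collision.

**Definition (the number $\eta(G)$).** $\eta(G)$ is the least $k$ such that some $c:V\to[k]$ has a proper potential, with $\eta(G)=\infty$ if there is no such $k$. (Theorem 3(c) below shows that the value $\infty$ never occurs.)

Example. By the previous example, $\eta=2$ for the path on four vertices. The path on three vertices has $\eta=1$, since the all-ones weighting gives $(1,2,1)$.

We shall use two elementary facts about the cyclic group $\mathbb Z_d$.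

**Fact 1.** Any sequence $y_1,\dots,y_d$ in $\mathbb Z_d$ has a nonempty block of consecutive terms with sum $0$. Indeed, the $d+1$ partial sums $0,\ y_1,\ y_1+y_2,\ \dots,\ y_1+\dots+y_d$ lie in a set of size $d$, so two of them coincide, and their difference is a block sum. Example: for $1,1,2$ in $\mathbb Z_3$ the partial sums are $0,1,2,1$; the second and fourth agree, and the block formed by the last two terms has sum $1+2=0$.

**Fact 2.** Every proper subgroup of $\mathbb Z_u$ is contained in $p\mathbb Z_u$ for some prime $p\mid u$. Indeed, the subgroups are $t\mathbb Z_u$ with $t\mid u$; proper means $t>1$, and any prime $p\mid t$ works. Example: $\{0\}=6\mathbb Z_6$ lies in $2\mathbb Z_6$ and also in $3\mathbb Z_6$.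

## The lucky weighting conjecture

The problem appears in "On The 1-2-3-Edge Weighting And Vertex Coloring Of Complete Graph" (http://wireilla.com/papers/ijcsa/V3N3/3313ijcsa02.pdf). It asks whether weights up to the chromatic number always suffice.

**Conjecture (Lucky weighting).** For every graph $G$ there is a vertex weighting $c:V\to\{1,2,\dots,\chi(G)\}$ whose vertex potential $q_v=\sum_{u\in N(v)}c(u)$ is a proper coloring of $G$.

In other words: is $\eta(G)\le\chi(G)$ for every $G$? When $\chi(G)=1$ there are no edges, and the statement is trivially true. We shall prove that it is false for every other value of $\chi$, and that no bound on the weights in terms of $\chi$ can replace it, even for bipartite graphs.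

**Theorem 1.** For every $k\ge1$ there is a finite bipartite graph $G_k$ such that every $c:V(G_k)\to[k]$ has a collision.

**Corollary 2.** For every $n\ge2$ there is a graph $G$ with $\chi(G)=n$ such that no $c:V(G)\to\{1,\dots,n\}$ has a proper potential.

**Proof of Corollary 2 from Theorem 1.** Let $G$ be the disjoint union of $G_n$ and $K_n$. Since $\chi(G_n)\le2\le n$, we have $\chi(G)=n$. Potentials in $G_n$ are not affected by the other component, so every $c:V(G)\to[n]$ has a collision inside $G_n$. $\square$

**Theorem 3.**

(a) For every $n\ge2$ and every $k$ there is a connected graph $G$ with $\chi(G)=n$ and $\eta(G)>k$. Hence for a function $f$, the statement "$\eta(G)\le f(n)$ for all graphs with $\chi(G)=n$" holds for some finite value $f(n)$ if and only if $n=1$.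

(b) For every finite set $L$ of positive integers there is a bipartite graph for which no weighting from $L$ has a proper potential.

(c) On the other hand, $\eta(G)\le(\Delta(G)+1)^{\chi(G)-1}$ for every graph $G$. So $\eta$ is always finite, and graphs of fixed chromatic number with large $\eta$ must have large maximum degree.

## Complete graphs, complete bipartite graphs, and weights by color class

In $K_n$ we have $q_v=c(V)-c(v)$, so the potential is proper exactly when all weights are distinct. Hence $\eta(K_n)=n=\chi(K_n)$: the conjecture holds here, and it leaves no slack.

In a complete bipartite graph with sides $A,B$, every vertex of $A$ has potential $c(B)$ and every vertex of $B$ has potential $c(A)$. A weighting works exactly when $c(A)\ne c(B)$. If $|A|\ne|B|$, use all ones; if $|A|=|B|$, change one weight to $2$. So $\eta\le2$. This computation returns later: two completely joined clusters of vertices see each other only through the two numbers $c(A)$ and $c(B)$.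

For a general bipartite graph with sides $A,B$, a natural try is weight $1$ on $A$ and weight $2$ on $B$. Then $q_a=2\deg a$ for $a\in A$ and $q_b=\deg b$ for $b\in B$, so an edge $ab$ is a collision exactly when $\deg b=2\deg a$. This happens already on the path with three vertices, with the center in $B$. If we may use the weight $\Delta+1$ on $B$ in place of $2$, the trouble disappears: potentials on $A$ become multiples of $\Delta+1$, while the nonzero potentials on $B$ lie in $[1,\Delta]$. Theorem 3(c) is this remark for any number of colors. With bounded weights it is not available, and we now look for graphs that exploit this.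

## Two ladders and three ways to dodge them

To force a collision, we want two families of vertices, completely joined to each other, whose potentials sweep through ranges of integers that must meet. Take clusters $A=\{a_1,\dots,a_r\}$ and $B=\{b_0,\dots,b_n\}$, join $A$ completely to $B$, and add rungs: join $a_s$ to extra vertices $y_1,\dots,y_s$, and $b_t$ to extra vertices $x_1,\dots,x_t$. Then
$$q(a_s)=c(B)+c(y_1)+\dots+c(y_s),\qquad q(b_t)=c(A)+c(x_1)+\dots+c(x_t).$$
We hope that $q(a_s)=q(b_t)$ for some $s,t$. An adversary choosing $c$ with values in $[k]$, $k\ge2$, can prevent this in several ways.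

**The ranges can be pulled apart.** The adversary can put weight $k$ on $A$ and $1$ elsewhere. Then $q(a_s)\le n+1+r$ and $q(b_t)\ge kr$, and there is no $A$–$B$ collision if $n+1+r<kr$. Alternatively, weight $k$ on $B$ and $1$ elsewhere gives $q(a_s)\ge k(n+1)+1$ and $q(b_t)\le r+n$, and there is no $A$–$B$ collision if $r+n<k(n+1)+1$. One of these inequalities always holds. If both failed, then $n+1\ge(k-1)r\ge r$ and $r\ge(k-1)(n+1)+2\ge n+3$, a contradiction. The cure is to make the rungs on the $A$ side coarse: replace $y_s$ by a set $Y_s$ of $g$ vertices. Then $A$ reaches a distance at least $rg$ with only $r$ rungs, and the fine ladder on $B$ only has to cover one coarse step.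

**A common divisor of the rung weights.** With coarse rungs, let the adversary put weight $2$ on all rung vertices, weight $1$ on $A\cup B$, and change one of the weights in $A$ to $2$ if necessary to make $c(A)-c(B)$ odd. Then $q(a_s)-q(b_t)$ is odd for all $s,t$. No $A$–$B$ edge is a collision, however long the ladders are. We must be able to control $c(A)-c(B)$ modulo the common divisor.

**Partial sums hide a good weight.** It does not help if the rung weights have no common divisor. Let all rung weights be $2$ except $c(x_n)=1$, and suppose $g\ge2$, $|A|\ge3$. Only $b_n$ sees the odd weight. Each $q(a_s)$ is congruent to $c(B)$ modulo $2g$. The adversary wants $c(A)-c(B)$ odd, which takes care of $b_0,\dots,b_{n-1}$, and $c(A)+2n-1\not\equiv c(B)\pmod{2g}$, which takes care of $b_n$. With weights $1,2$ on $A$, the sum $c(A)$ takes all values in an interval of at least four integers. It contains two numbers of the required parity that differ by $2$, hence are incongruent modulo $2g$; one of them works. So we need vertices that see arbitrary subsets of certain special vertices, not only initial segments.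

The plan is as follows. Suppose we already know that all rung weights and special weights are divisible by $d$. After division by $d$ they lie in $[m]$ with $m=\lfloor k/d\rfloor$.

* To make the offset $c(A)-c(B)$ divisible by $d$, we use many clusters, arranged along a fixed bipartite pattern graph. Whatever the cluster weights are modulo $d$, some edge of the pattern has a good offset (Lemma A).
* To jump over no value, we use subset sums of special weights. If enough special weights avoid each prime $p\le m$, the subset sums contain $m$ consecutive integers (Lemma B), which is as long as the largest step of the fine ladder.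
* If for some prime $p$ almost all special weights, divided by $d$, are divisible by $p$, then we are in the same situation with $dp$ in place of $d$. So the special vertices should include the rung vertices and special vertices of gadgets already built for $dp$. Since $dp\le k$, this recursion ends.

## A pattern graph modulo $d$

**Lemma A.** For every $d\ge1$ there is a finite bipartite graph $\Gamma_d$ with parts $I,J$ such that for every $\ell:I\cup J\to\mathbb Z_d$ there is an edge $ij$ ($i\in I$, $j\in J$) with $\sum_{v\in N(i)}\ell(v)=\sum_{v\in N(j)}\ell(v)$ in $\mathbb Z_d$.

A single edge does not do for $d=2$: the labels $0,1$ give potentials $1,0$. We shall find an edge at which both potentials are $0$, by using Fact 1 once on each side.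

**The graph.** Let $I=\{0,1,\dots,d\}^d$, and write its elements as $\alpha=(\alpha_1,\dots,\alpha_d)$. Let $J$ be the set of pairs $(\gamma,K)$ with $\gamma\in[d]$ and $K\subseteq[d]$ a nonempty interval of integers. Join $\alpha$ to $(\gamma,K)$ if and only if $\alpha_\gamma\in K$. Since $0\notin K$, a coordinate equal to $0$ means "not adjacent to anything of index $\gamma$".

**Step 1: the potentials as sums.** The purpose is to write both kinds of potential as sums of a few terms that do not depend on each other's choices. Given $\ell$, put
$$\psi_\gamma(i)=\sum_{\alpha:\,\alpha_\gamma=i}\ell(\alpha),\qquad \varphi_\gamma(i)=\sum_{K\ni i}\ell(\gamma,K)\qquad(\gamma\in[d],\ 0\le i\le d).$$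
The neighbors of $(\gamma,K)$ are the $\alpha$ with $\alpha_\gamma\in K$, so its potential is $\sum_{i\in K}\psi_\gamma(i)$. The neighbors of $\alpha$ are the pairs $(\gamma,K)$ with $K\ni\alpha_\gamma$, so its potential is $\sum_{\gamma=1}^d\varphi_\gamma(\alpha_\gamma)$. Moreover $\varphi_\gamma(0)=0$, as an empty sum.

**Step 2: zero potentials in $J$.** The purpose is to find, for each $\gamma$, one vertex of index $\gamma$ with potential $0$. Fact 1, applied to $\psi_\gamma(1),\dots,\psi_\gamma(d)$, gives a nonempty interval $K_\gamma\subseteq[d]$ with $\sum_{i\in K_\gamma}\psi_\gamma(i)=0$. So $(\gamma,K_\gamma)$ has potential $0$. Choose any $i_\gamma\in K_\gamma$.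

**Step 3: a zero potential in $I$ next to one of them.** Fact 1, applied to $\varphi_1(i_1),\dots,\varphi_d(i_d)$, gives a nonempty $T\subseteq[d]$ with $\sum_{\gamma\in T}\varphi_\gamma(i_\gamma)=0$. Define $\alpha_\gamma=i_\gamma$ for $\gamma\in T$ and $\alpha_\gamma=0$ otherwise. The potential of $\alpha$ is $\sum_{\gamma\in T}\varphi_\gamma(i_\gamma)+\sum_{\gamma\notin T}\varphi_\gamma(0)=0$. For any $\gamma\in T$ we have $\alpha_\gamma=i_\gamma\in K_\gamma$, so $\alpha$ is adjacent to $(\gamma,K_\gamma)$, which also has potential $0$. $\square$

Example. $\Gamma_1$ has $I=\{0,1\}$ and $J$ a single vertex, adjacent to $1$ only. $\Gamma_2$ has $|I|=9$ and $|J|=6$, with $K\in\{\{1\},\{2\},\{1,2\}\}$. If all labels in $\Gamma_2$ are $1$, then $(1,\{1\})$ has three neighbors and potential $1$, but $(1,\{1,2\})$ has six neighbors and potential $0$. The vertex $\alpha=(1,0)$ is adjacent to $(1,\{1\})$ and $(1,\{1,2\})$ only, so its potential is $0$, and the edge from $(1,0)$ to $(1,\{1,2\})$ is as promised.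

## Consecutive subset sums

**Lemma B.** Let $m\ge1$ and let $(z_s)_{s\in S}$ be integers in $[m]$ with $|S|\ge m^2$. Suppose that for every prime $p\le m$ at least $m$ indices $s$ satisfy $p\nmid z_s$. Then the set of subset sums $\{\sum_{s\in R}z_s:R\subseteq S\}$ contains $m$ consecutive integers.

Some hypothesis on primes is needed for $m\ge2$: if all $z_s$ are even, no two consecutive integers are subset sums. The proof takes a value $u$ that occurs often and uses other elements to reach every residue class modulo $u$.

**Step 1: a popular value.** The $|S|\ge m^2$ indices take at most $m$ values, so some $u\in[m]$ is taken on at least $m$ indices. Let $S_0$ be the set of all indices with $z_s=u$.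

**Step 2: reaching all residues modulo $u$.** The purpose is to find $\rho\le u-1$ indices outside $S_0$ whose subset sums cover $\mathbb Z_u$. Put $D_0=\{0\}\subseteq\mathbb Z_u$. While $D_{i-1}\ne\mathbb Z_u$, pick an unused index $s_i\in S\setminus S_0$ with $D_{i-1}+z_{s_i}\ne D_{i-1}$, and set
$$D_i=D_{i-1}\cup(D_{i-1}+z_{s_i}).$$
By induction, $D_i$ is the set of residues of the subset sums of $z_{s_1},\dots,z_{s_i}$. The sets $D_{i-1}$ and $D_{i-1}+z_{s_i}$ are distinct and have the same size, so the second is not contained in the first and $|D_i|\ge|D_{i-1}|+1$. Hence $|D_i|\ge i+1$ throughout.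

**Step 3: the pick is always possible.** Suppose that $D_{i-1}\ne\mathbb Z_u$ and that no suitable $s_i$ exists. Then every unused $z_s$ with $s\in S\setminus S_0$ lies, modulo $u$, in the subgroup $\{z\in\mathbb Z_u:D_{i-1}+z=D_{i-1}\}$. This subgroup is proper: if it were all of $\mathbb Z_u$, the nonempty set $D_{i-1}$ would be invariant under all translations, hence equal to $\mathbb Z_u$. By Fact 2 it lies in $p\mathbb Z_u$ for some prime $p\mid u$. Since $p\mid u$, divisibility by $p$ can be read off modulo $u$, so $p$ divides every unused $z_s$ with $s\notin S_0$. It also divides $z_s=u$ for $s\in S_0$. So all indices with $p\nmid z_s$ are among $s_1,\dots,s_{i-1}$. But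
$$i-1\le|D_{i-1}|-1\le u-2<m,$$
and $p\le u\le m$, which contradicts the hypothesis that at least $m$ indices satisfy $p\nmid z_s$.

So the process stops with some $D_\rho=\mathbb Z_u$, and $u=|D_\rho|\ge\rho+1$ gives $\rho\le u-1$. (If $u=1$, it stops at once with $\rho=0$.)

**Step 4: the $m$ consecutive sums.** Let $\omega$ be any of the $m$ integers with $(u-1)m\le\omega\le um-1$. Choose $R\subseteq\{s_1,\dots,s_\rho\}$ whose sum $\Sigma=\sum_{s\in R}z_s$ satisfies $\Sigma\equiv\omega\pmod u$. Then $0\le\Sigma\le\rho m\le(u-1)m\le\omega$, so $(\omega-\Sigma)/u$ is a nonnegative integer. It is at most $(um-1)/u<m$, hence at most $m-1$. Since $|S_0|\ge m$, we may add that many indices of $S_0$ to $R$, and the sum becomes $\omega$. $\square$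

Example. Let $m=3$, with three $z$'s equal to $3$ and six equal to $2$. Three are odd and six are not divisible by $3$, so the lemma applies. Take $u=2$; one element equal to $3$ gives $D_1=\mathbb Z_2$. The promised sums are $3$, $4=2+2$, and $5=3+2$.

## The gadgets $H_d$

Fix $k$ for the rest of the proof of Theorem 1. By downward recursion on $d=k,k-1,\dots,1$ we construct a finite bipartite graph $H_d$ with a fixed bipartition $(\mathcal A,\mathcal B)$, together with a set $W_d\subseteq V(H_d)$, such that the following holds.

**Property $(\mathrm P_d)$.** If $c:V(H_d)\to[k]$ satisfies $d\mid c(w)$ for all $w\in W_d$, then $H_d$ has a collision $uv$ with $u,v\notin W_d$.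

For $d=1$ the divisibility hypothesis is empty, so $G_k:=H_1$ proves Theorem 1. The set $W_d$ has two roles. Its weights are the ones on which we assume divisibility, and its vertices are the only ones that may receive new neighbors when $H_d$ is placed inside a larger gadget. This is why the collision is required to avoid $W_d$: potentials outside $W_d$ are not changed by the embedding.

Let $m=\lfloor k/d\rfloor$. Let $\Gamma_d$ be the graph of Lemma A with parts $I,J$, and put $N_I=|I|$, $N_J=|J|$. Here is the definition of $H_d$.

**Special vertices.** For each prime $p\le m$ (so $d<dp\le k$) take $m$ disjoint copies of $H_{dp}$, keeping their bipartitions. Let $S$ be the union of the sets $W_{dp}$ of all these copies, together with $m^2$ new vertices placed in $\mathcal A$. Put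
$$S_A=S\cap\mathcal A,\quad S_B=S\cap\mathcal B,\quad \beta=m|S|,\quad \mu_A=2^{|S_A|},\quad \mu_B=2^{|S_B|}.$$
Thus $\mu_A,\mu_B$ count subsets of $S_A,S_B$. Also $\beta\ge1$.

**Parameters.** In this order, put
$$r=2k^2N_IN_J\,m\,\mu_A,\quad g=3\beta+1+kN_I\mu_B,\quad n=2\beta+mg,\quad \tau=(n+1)\mu_A,\quad \sigma=\max\{kN_J\tau,\ r\mu_B\}.$$

**New vertices in $\mathcal A$.** These are $x_1,\dots,x_n$, and disjoint clusters $A_i$ ($i\in I$) with $|A_i|=\sigma$. The cluster $A_i$ contains distinguished vertices $a_{i,s,P}$, one for each $1\le s\le r$ and $P\subseteq S_B$. There are $r\mu_B\le\sigma$ of them, so there is room.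

**New vertices in $\mathcal B$.** These are disjoint sets $Y_1,\dots,Y_r$ of size $g$, and disjoint clusters $B_j=\{b_{j,t,Q}:0\le t\le n,\ Q\subseteq S_A\}$ ($j\in J$), each of size $\tau$.

**New edges.** Each $A_i$ is completely joined to each $B_j$ with $ij\in E(\Gamma_d)$. In addition, $a_{i,s,P}$ is joined to $Y_1\cup\dots\cup Y_s\cup P$, and $b_{j,t,Q}$ is joined to $\{x_1,\dots,x_t\}\cup Q$.

**The set $W_d$.** $W_d=\{x_1,\dots,x_n\}\cup Y_1\cup\dots\cup Y_r\cup S$.

Every new edge joins $\mathcal A$ to $\mathcal B$, since $P\subseteq S_B\subseteq\mathcal B$ and $Q\subseteq S_A\subseteq\mathcal A$. So $H_d$ is a finite simple bipartite graph. The ends of new edges are cluster vertices, the vertices $x_t$, vertices of the sets $Y_s$, and elements of $S$. Among these only the elements of $S$ can lie in a copy of $H_{dp}$, and then they lie in its set $W_{dp}$. This gives the remark on which the recursion rests.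

**Remark 4.** A vertex of a copy of $H_{dp}$ that lies outside the set $W_{dp}$ of this copy has the same neighborhood in $H_d$ as in the copy, and it lies outside $W_d$.

The parameters meet four demands. The clusters $A_i$ need $\sigma\ge r\mu_B$ to hold the distinguished vertices. The condition $\sigma\ge kN_J\tau$ will make $A$-clusters so heavy that the offset has a known sign. The fine ladder has length $n$, enough to cover one coarse step, of size at most $mg$, plus a margin $2\beta$ for the subset sums. Finally, the coarse ladder must reach beyond every possible offset, which is the next inequality: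
$$rg\ \ge\ kN_I\sigma+\beta.\tag{1}$$

**Proof of (1).** If $\sigma=r\mu_B$, then $kN_Ir\mu_B+\beta\le r(kN_I\mu_B+\beta)\le rg$. If $\sigma=kN_J\tau$, then $\tau=(2\beta+mg+1)\mu_A$, and, using $k^2N_IN_J\mu_A\ge1$ and then $mg\ge g\ge3\beta+1$,
$$kN_I\sigma+\beta=k^2N_IN_J\mu_A(2\beta+mg+1)+\beta\le k^2N_IN_J\mu_A(mg+3\beta+1)\le2k^2N_IN_J\mu_A\,mg=rg.\qquad\square$$

Example ($k=2$). First $d=2$: here $m=1$, there is no prime $p\le m$, and $S$ is one new vertex of $\mathcal A$. So $\beta=1$, $\mu_A=2$, $\mu_B=1$, and with $N_I=9$, $N_J=6$ we get $r=864$, $g=22$, $n=24$, $\tau=50$, $\sigma=\max\{600,864\}=864$. Inequality (1) reads $19008\ge15553$. Next $d=1$: here $m=2$, the only prime is $2$, and $S$ consists of the sets $W_2$ of two copies of $H_2$ and four further vertices. For a weighting with values in $\{1,2\}$, either at least two elements of $S$ have odd weight, and Lemma B will apply; or at most one does, and then one of the two copies of $H_2$ has weight $2$ on all of its $W_2$, which is the hypothesis of $(\mathrm P_2)$.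

## The forced collision in $H_d$

We prove $(\mathrm P_d)$ assuming $(\mathrm P_{d'})$ for all $d'$ with $d<d'\le k$. For $d=k$ nothing is assumed, and $m=1$. Let $c:V(H_d)\to[k]$ with $d\mid c(w)$ for all $w\in W_d$. Put $z_w=c(w)/d$ for $w\in W_d$. Since $1\le c(w)\le k$ and $d\mid c(w)$, this is an integer in $[m]$. For $R\subseteq W_d$ write $z(R)=\sum_{w\in R}z_w$, so that $c(R)=d\,z(R)$.

**Step 1: passing to a copy of $H_{dp}$.** The purpose is to dispose of the case in which Lemma B does not apply. Suppose that for some prime $p\le m$ fewer than $m$ elements $s\in S$ satisfy $p\nmid z_s$. There are $m$ disjoint copies of $H_{dp}$, and their sets $W_{dp}$ are contained in $S$. So one of these copies contains no exceptional element in its $W_{dp}$: we have $p\mid z_w$, that is, $dp\mid c(w)$, for every $w$ in the $W_{dp}$ of this copy. By $(\mathrm P_{dp})$ the copy has an edge $uv$ with both ends outside its $W_{dp}$ and with equal potentials, computed in the copy. By Remark 4 these potentials are the same in $H_d$, and $u,v\notin W_d$. This proves $(\mathrm P_d)$ in this case.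

From now on we assume that for every prime $p\le m$ at least $m$ elements $s\in S$ satisfy $p\nmid z_s$. (For $m=1$ this is vacuously true.)

**Step 2: $m$ consecutive differences.** The purpose is to turn Lemma B into a statement about the corrections $z(P)$ and $z(Q)$ in the potentials. Since $|S|\ge m^2$, Lemma B applies to $(z_s)_{s\in S}$. For $P\subseteq S_B$ and $Q\subseteq S_A$,
$$z(P)-z(Q)=z\bigl(P\cup(S_A\setminus Q)\bigr)-z(S_A),$$
and as $P,Q$ vary, $P\cup(S_A\setminus Q)$ runs through all subsets of $S$. So the set of all differences $z(P)-z(Q)$ is a translate of the set of all subset sums of $(z_s)_{s\in S}$. It contains $m$ consecutive integers. Since $0\le z(P),z(Q)\le m|S|=\beta$, there is an integer $\nu$ with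
$$\nu,\nu+1,\dots,\nu+m-1\ \in\ \{z(P)-z(Q):P\subseteq S_B,\ Q\subseteq S_A\}\ \subseteq\ [-\beta,\beta].\tag{2}$$

**Step 3: an edge of $\Gamma_d$ with offset divisible by $d$.** The purpose is to choose the pair of clusters. With adjacency in $\Gamma_d$, let
$$h_i=\sum_{j\sim i}c(B_j)\quad(i\in I),\qquad h_j=\sum_{i\sim j}c(A_i)\quad(j\in J).$$
Apply Lemma A to the labels $\ell(i)=c(A_i)\bmod d$ and $\ell(j)=c(B_j)\bmod d$. The potential of $i$ in $\Gamma_d$ is $h_i\bmod d$ and that of $j$ is $h_j\bmod d$, so there is an edge $ij$ of $\Gamma_d$ with $h_i\equiv h_j\pmod d$. Fix it, and let $e=(h_j-h_i)/d\in\mathbb Z$.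

**Step 4: bounds on the offset.** We need to know that $e$ is within reach of the coarse ladder. Since $i\sim j$ and all weights are at least $1$, we have $h_j\ge c(A_i)\ge|A_i|=\sigma$. There are at most $N_J$ clusters $B_{j'}$ in the sum $h_i$, each of weight at most $k\tau$, so $h_i\le kN_J\tau\le\sigma$. Likewise $h_j\le kN_I\sigma$. Therefore
$$0\le e\le h_j\le kN_I\sigma.$$

**Step 5: the collision as an equation.** The purpose is to write the potentials of the distinguished vertices explicitly. Let
$$\lambda_s=z(Y_1\cup\dots\cup Y_s)\quad(0\le s\le r),\qquad \xi_t=z(\{x_1,\dots,x_t\})\quad(0\le t\le n).$$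
Then $\lambda_0=\xi_0=0$. Since $|Y_s|=g$ and all $z_w\in[m]$, the increments of $\lambda$ lie in $[g,mg]$ and those of $\xi$ lie in $[1,m]$. The neighbors of $a_{i,s,P}$ are the clusters $B_{j'}$ with $j'\sim i$, the sets $Y_1,\dots,Y_s$, and $P$. The neighbors of $b_{j,t,Q}$ are the clusters $A_{i'}$ with $i'\sim j$, the vertices $x_1,\dots,x_t$, and $Q$. Hence
$$q(a_{i,s,P})=h_i+d\,(\lambda_s+z(P)),\qquad q(b_{j,t,Q})=h_j+d\,(\xi_t+z(Q)).$$
These two vertices are adjacent, because $ij\in E(\Gamma_d)$, and they lie outside $W_d$. Subtracting and dividing by $d$, we see that they collide if and only if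
$$(\lambda_s-e)+z(P)-z(Q)=\xi_t.\tag{3}$$
It remains to choose $s,t,P,Q$.

**Step 6: choice of $s$ on the coarse ladder.** The purpose is to bring $\lambda_s-e$ into the range covered by the fine ladder. By (1) and Step 4, $\lambda_r\ge rg\ge kN_I\sigma+\beta\ge e+\beta$. On the other hand $\lambda_0=0<e+\beta$. Let $s\in[1,r]$ be minimal with $\lambda_s\ge e+\beta$, and put $E=\lambda_s-e$. Then $E\ge\beta$. By minimality $\lambda_{s-1}\le e+\beta-1$, so $\lambda_s\le e+\beta-1+mg$, and
$$\beta\le E\le\beta-1+mg\le\beta+mg=n-\beta.$$

**Step 7: choice of $t$ on the fine ladder, and of $P,Q$.** The purpose is to come within the window of length $m$ given by (2). By (2), $-\beta\le\nu\le\beta$, so $E+\nu\ge\beta-\beta=0$ and $E+\nu\le(n-\beta)+\beta=n\le\xi_n$. Let $t\in[0,n]$ be minimal with $\xi_t\ge E+\nu$. If $t=0$, then $0=\xi_0\ge E+\nu\ge0$, so $\xi_t=E+\nu$. If $t\ge1$, then $\xi_{t-1}\le E+\nu-1$, so $E+\nu\le\xi_t\le E+\nu-1+m$. In both cases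
$$\xi_t-E\in\{\nu,\nu+1,\dots,\nu+m-1\}.$$
By (2) there are $P\subseteq S_B$ and $Q\subseteq S_A$ with $z(P)-z(Q)=\xi_t-E$. This is (3), so $a_{i,s,P}$ and $b_{j,t,Q}$ collide, and neither lies in $W_d$. This proves $(\mathrm P_d)$. $\square$

By downward induction $(\mathrm P_1)$ holds. This proves Theorem 1 with $G_k=H_1$, and with it Corollary 2: the conjecture is false for every value $\chi(G)=n\ge2$.

## Finite lists, an upper bound, and connected examples

We now prove Theorem 3.

**Proof of (b).** If $L$ is empty, there is no weighting from $L$ of a graph with a vertex, so take any nonempty bipartite graph. Otherwise let $k=\max L$ and take the graph $G_k$ of Theorem 1: a weighting from $L$ is a weighting from $[k]$, so it has a collision. $\square$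

**Proof of (c).** The idea is to write the color of a neighbor into a digit of the potential. Let $\chi=\chi(G)$, $\Delta=\Delta(G)$, and let $V_0,\dots,V_{\chi-1}$ be the classes of a proper coloring with $\chi$ colors. If $\Delta=0$, there are no edges, and the all-ones weighting shows that $\eta(G)=1$, as claimed. Let $\Delta\ge1$, and put $c(v)=(\Delta+1)^i$ for $v\in V_i$. Then
$$q_v=\sum_{i=0}^{\chi-1}|N(v)\cap V_i|\,(\Delta+1)^i .$$
Since $|N(v)\cap V_i|\le\Delta$, this is the base-$(\Delta+1)$ expansion of $q_v$; there are no carries. Let $uv\in E$ with $u\in V_i$. Then $u$ has no neighbor in $V_i$, so the $i$-th digit of $q_u$ is $0$. But $u\in N(v)\cap V_i$, so the $i$-th digit of $q_v$ is at least $1$. Hence $q_u\ne q_v$, and the potential is proper. The largest weight used is at most $(\Delta+1)^{\chi-1}$. So $\eta(G)$ is finite, and if $\chi$ is fixed and $\eta(G)$ is large, then $(\Delta+1)^{\chi-1}\ge\eta(G)$ forces $\Delta$ to be large. $\square$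

**Proof of (a).** The graph $H_1$ may be disconnected, and it has chromatic number at most $2$. We select one component that still forces a collision, and attach $K_n$ to it at a vertex of $W_1$, where new neighbors do no harm. Let $n\ge2$, take $H_1$ for the given $k$, and put $W=W_1$.

**Step 1: a bad component.** The purpose is to localize $(\mathrm P_1)$. Call a labelling of a component of $H_1$ good if it has no collision with both ends outside $W$. If every component had a good labelling with labels in $[k]$, their union would be a labelling of $H_1$ from $[k]$ without a collision outside $W$, because the potential of a vertex depends only on its component. This contradicts $(\mathrm P_1)$. So some component $C$ has no good labelling with labels in $[k]$. In particular $C$ has an edge with both ends outside $W$, since otherwise every labelling of $C$ would be good.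

**Step 2: $C$ contains a vertex of $W$.** The purpose is to find the place where $K_n$ can be attached. By construction the set $W_{dp}$ of every copy of $H_{dp}$ used in a gadget $H_d$ is contained in $S\subseteq W_d$. Going up through the levels, we see that the $W$-sets of all nested copies are contained in $W$. Every edge of $H_1$ is a new edge of exactly one gadget among $H_1$ and the nested copies. A new edge of a gadget either joins a cluster $A_i$ to a cluster $B_j$ of that gadget with $i\sim j$ in the pattern graph, or has an end in some $Y_s$, in $P\subseteq S$, in $Q\subseteq S$, or among the $x_t$, that is, in the $W$-set of that gadget and so in $W$. Hence the edge of $C$ found in Step 1 joins a cluster $A_i$ to a cluster $B_j$ of the same gadget. Since $A_i$ is completely joined to $B_j$, we have $A_i\cup B_j\subseteq C$. So $C$ contains $a_{i,1,\emptyset}$, which is adjacent to the nonempty set $Y_1$ of that gadget, and $Y_1\subseteq W$. Thus $C$ contains some $w\in W$.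

**Step 3: the connected graph.** Form $G$ from $C$ and a disjoint $K_n$ by adding one edge from $w$ to a vertex $v$ of $K_n$. Then $G$ is connected. Since $G$ contains $K_n$, we have $\chi(G)\ge n$. Conversely, color $C$ with two of $n\ge2$ colors and $K_n$ with all $n$ colors, permuting the colors on $K_n$ so that $v$ and $w$ get different colors. So $\chi(G)=n$. The added edge changes, within $C$, only the neighborhood of $w\in W$. So the potentials of the vertices of $C\setminus W$ are the same in $G$ as in $C$. For every labelling of $G$ from $[k]$, its restriction to $C$ is not good, so it has a collision with both ends in $C\setminus W$, and this is a collision in $G$. That is, $\eta(G)>k$.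

**Step 4: the statement about $f$.** If $\chi(G)=1$, then $G$ has no edges and $\eta(G)=1$, so the value $f(1)=1$ works. If $n\ge2$ and a finite value $f(n)$ worked, Step 3 with an integer $k\ge\max\{f(n),1\}$ would give a graph $G$ with $\chi(G)=n$ and $\eta(G)>f(n)$, a contradiction. $\square$
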